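\title{Bounded weak martingales that diverge almost everywhere}


\begin{abstract}
A sequence of partial sums $Y_n=X_1+\dots+X_n$ of centered random variables is a weak martingale if $X_n$ is orthogonal to every bounded function of $Y_m$, for each single $m<n$. We show that $L^2$-bounded weak martingales on a probability space need not converge almost everywhere. There is a uniformly bounded weak martingale that diverges almost everywhere, and there is one that is bounded in every $L^q$, $q<\infty$, and oscillates between $-\infty$ and $+\infty$ almost everywhere. The construction starts from an orthogonal process with small $L^2$-norm and large oscillation, blurs it by an independent smooth variable so that the weak martingale property almost holds, and then removes the remaining defect exactly by adding a small population of paths, each of which moves twice.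
\end{abstract}

\section{The question and the answer}

Let $(\Omega,\mathcal F,P)$ be a probability space, let $X_1,X_2,\dots$ be centered random variables on it, and let $Y_n=\sum_{k=1}^nX_k$. The sequence $Y=(Y_n)_{n\ge1}$ is a \emph{weak martingale} if
\begin{equation}\label{eq:weak}
\int_\Omega \Phi(Y_m)\,X_n\,dP=0\qquad\text{for all bounded measurable }\Phi\text{ and all }1\le m<n .
\end{equation}
It is \emph{$L^2$-bounded} if $\sup_n\int Y_n^2\,dP<\infty$. The martingale property asks more, namely that $X_{n+1}$ be orthogonal to all bounded measurable functions $\Theta(X_1,\dots,X_n)$ of the whole past. Condition \eqref{eq:weak} says $E[X_n\mid Y_m]=0$ for $m<n$ or, after summing over $n$,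
\[
E[Y_n\mid Y_m]=Y_m\qquad(1\le m<n).
\]
Thus the pair $(Y_m,Y_n)$ is a martingale for any two times, but nothing is required of three times together.

$L^2$-bounded martingales converge almost everywhere. \emph{Does this remain true for weak martingales?} The question was posed in \cite{source}. It is known that the answer is negative on signed measure spaces: on a totally finite signed measure space there is an $L^2(|\mu|)$-bounded weak martingale, with the weak martingale property defined by $\mu$ in place of $P$, whose paths oscillate between $+\infty$ and $-\infty$ almost everywhere. The question is about probability spaces.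

There are reasons to hope for convergence. As we show below, an $L^2$-bounded weak martingale has orthogonal increments and converges in $L^2$. Moreover, if $Y_m$ determines $Y_1,\dots,Y_{m-1}$ for every $m$, then \eqref{eq:weak} with $n=m+1$ is already the martingale property, and convergence follows. What is missing in general is a maximal inequality. Its proof for martingales tests the increments after time $m$ on the event that $Y$ first exceeds a level at time $m$, and this event belongs to the past up to time $m$ but in general not to $\sigma(Y_m)$. A divergent example must exploit this, so in it paths with different pasts must meet.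

\begin{theorem}\label{thm:bounded}
There is a probability space and a weak martingale $Y$ on it with $|Y_n|\le18$ for all $n$ such that $(Y_n(\omega))$ diverges for almost every $\omega$. Moreover, for any given nondecreasing $w\ge0$ with $w(n)=o(\sqrt{\log n})$, it can be chosen with $\sum_nw(n)\int X_n^2\,dP<\infty$.
\end{theorem}

\begin{theorem}\label{thm:osc}
There is a weak martingale $Y$ on a probability space, bounded in $L^q$ for every $q<\infty$ and in particular $L^2$-bounded, such that $\limsup_nY_n=+\infty$ and $\liminf_nY_n=-\infty$ almost everywhere.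
\end{theorem}

So the answer is no, even for uniformly bounded sequences. In the positive direction, orthogonality gives the following.

\begin{proposition}\label{prop:positive}
Every $L^2$-bounded weak martingale has orthogonal increments and converges in $L^2$. It converges almost everywhere if $\sum_n\log^2(n+1)\int X_n^2\,dP<\infty$.
\end{proposition}

\begin{proof}
Put $Y_0=0$, so that $X_n=Y_n-Y_{n-1}\in L^2$. Let $1\le m<n$. By \eqref{eq:weak} with $\Phi(y)=y1_{\{|y|\le c\}}$ and dominated convergence as $c\to\infty$, the dominating function being $|Y_mX_n|\in L^1$, we get $\int Y_mX_n\,dP=0$. This holds trivially for $m=0$, and subtracting the relations for $m$ and $m-1$ gives $\int X_mX_n\,dP=0$. Hence $\sum_n\int X_n^2\,dP=\sup_n\int Y_n^2\,dP<\infty$, and $Y_n$ converges in $L^2$. The last statement is the Rademacher--Menshov theorem: a series of orthogonal functions $X_n$ with $\sum_n\log^2(n+1)\|X_n\|_2^2<\infty$ converges almost everywhere.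
\end{proof}

We do not claim that $\sqrt{\log n}$ in Theorem~\ref{thm:bounded} or $\log^2$ in Proposition~\ref{prop:positive} is optimal.

For the construction it is convenient to index processes from time $0$ and not to center them. We say that integrable random variables $Z_0,Z_1,\dots$ on a probability space \emph{satisfy} \eqref{eq:W} if
\begin{equation}\label{eq:W}
\int\varphi(Z_i)\,(Z_j-Z_{j-1})\,dP=0\qquad\text{for all bounded measurable }\varphi,\ 0\le i<j. \tag{W}
\end{equation}
Then $Y_{t+1}=Z_t-EZ_0$, $t\ge0$, is a weak martingale; the increments are centered by \eqref{eq:W} with $\varphi=1$.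

Sections \ref{sec:two} to \ref{sec:tree} contain the method: an example with two moves, the general compensation lemma, and the oscillating block to which it is applied. Sections \ref{sec:copy} and \ref{sec:end} assemble the theorems.

\section{The idea on two moves}\label{sec:two}

Fix once and for all a $C^\infty$ probability density $p$ on $\mathbb R$ supported in $[-1,1]$, and put $c_p=\|p''\|_{L^1}$. Let $\{1,2,3\}$ carry the uniform probability, let $a>0$ be small, and consider the two moves
\[
\xi_1=(a,0,-a),\qquad \xi_2=(-a,2a,-a)
\]
(values at the points $1,2,3$). They have mean zero and are orthogonal. Put $B_0=0$, $B_1=\xi_1$, $B_2=\xi_1+\xi_2=(0,2a,-2a)$.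

\emph{Oscillation.} Look at the points $1$ and $3$ at time $1$ and at the point $2$ at time $2$. The values of $B$ seen in this way at the points $1,2,3$ are $a,2a,-a$, with positive mean $\frac23a$, although $B_1$ and $B_2$ have mean zero. If this is nested $K$ times, the gains typically add up to about $\frac23Ka$ at a time that depends on the point, while orthogonality keeps the $L^2$-norm at every fixed time at most of order $\sqrt K\,a$. With $a$ of order $1/K$, the first quantity is of order $1$ and the second of order $K^{-1/2}$. This is the source of the divergence.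

\emph{Smoothing.} The process $B$ does not satisfy \eqref{eq:W}: on $\{B_1=0\}$ the next move is $2a$. Now let $W$ have density $p$ and be independent of $B$. For bounded measurable $\varphi$,
\[
E[\varphi(W+B_1)\,\xi_2]=\int\varphi\,g\,dx,\qquad
g(x)=E[\xi_2\,p(x-\xi_1)]=\tfrac a3\bigl(-p(x-a)+2p(x)-p(x+a)\bigr).
\]
The second difference has $L^1$-norm at most $c_pa^2$ (see \eqref{eq:seconddiff} below), so $\|g\|_{L^1}\le\frac13c_pa^3$, which for small $a$ is much less than the size $a$ of the moves. In the Taylor expansion of $p(x-\xi_1)$ about $x$, the term with $p$ disappears because $E\xi_2=0$, and the term with $p'$ because $E\xi_1\xi_2=0$.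

\emph{Compensation.} The defect $g$ that remains can be removed completely. Note that $\int g\,dx=E\xi_2=0$, so the positive and negative parts $g^\pm$ of $g$ have equal mass. Add to the probability space a second component of total mass $\|g\|_{L^1}$, whose paths move as follows. At time $0$ they all sit at the point $b=\int x|g|\,dx/\|g\|_{L^1}$. At time $1$ they spread out to positions $x$ distributed according to $|g(x)|\,dx$. At time $2$ those coming from $g^-$ move by $+1$ and those coming from $g^+$ by $-1$. Let $Z$ be $W+B$ on the main component and this motion on the new one. For $(i,j)=(0,1),(0,2),(1,2)$, the integral of $\varphi(Z_i)(Z_j-Z_{j-1})$ over both components, with respect to the measure that is not yet normalized, equals, respectively,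
\begin{align*}
&E\varphi(W)\cdot E\xi_1+\varphi(b)\int(x-b)|g|\,dx=0,\\
&E\varphi(W)\cdot E\xi_2+\varphi(b)\Bigl(\int g^-dx-\int g^+dx\Bigr)=0,\\
&\int\varphi\,g\,dx+\int\varphi\,(g^--g^+)\,dx=0 .
\end{align*}
After division by the total mass $1+\|g\|_{L^1}$ we have a process on a probability space that satisfies \eqref{eq:W}, and for small $a$ most of the mass still follows $W+B$. The martingale property fails, because the past tells the two populations apart. Condition \eqref{eq:W} sees only the position at a single time, and there the two populations overlap.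

\section{The compensation lemma}\label{sec:comp}

Let $\xi_1,\xi_2,\dots$ be bounded random variables on a probability space $(\Lambda,Q)$ with $E_Q\xi_n=0$, and let $B_0=0$, $B_n=\xi_1+\dots+\xi_n$. For $0\le m<n$ put
\[
v_{m,n}(x)=E_Q[\xi_n\,p(x-B_m)].
\]
If $W$ has density $p$ and is independent of $\Lambda$, then
\begin{equation}\label{eq:defect}
E[\varphi(W+B_m)\,\xi_n]=\int\varphi\,v_{m,n}\,dx\qquad(\varphi\text{ bounded measurable}),
\end{equation}
so $v_{m,n}$ is the defect of $W+B$ for the pair $(m,n)$.

With several times, the defect $v_{i,n}$ of the move $n$ depends on the time $i$ at which it is tested, and the added populations must cancel it for all $i<n$ at once. A population that sits at the position $x$ from time $m$ to time $n-1$ and moves at time $n$ is seen at its position $x$ by the tests with $m\le i<n$. It should therefore cancel the part of the defect that is new at time $m$, which is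
\begin{equation}\label{eq:g}
g_{m,n}(x)=v_{m,n}(x)-v_{m-1,n}(x)=E_Q\bigl[\xi_n\bigl(p(x-B_m)-p(x-B_{m-1})\bigr)\bigr]\qquad(1\le m<n).
\end{equation}
Since $v_{0,n}=E_Q[\xi_n]\,p=0$, we have $v_{i,n}=\sum_{m=1}^ig_{m,n}$. The functions $g_{m,n}$ are continuous with compact support. By \eqref{eq:defect} with $\varphi=1$, $\int v_{m,n}\,dx=E_Q\xi_n=0$, so $\int g_{m,n}\,dx=0$. Below, $\|\cdot\|_1$ is the norm of $L^1(dx)$.

\begin{lemma}\label{lem:comp}
Assume $\sum_{1\le m<n}\int(1+|x|)\,|g_{m,n}|\,dx<\infty$. Define a measure $\tilde\mu$ on a disjoint union, and functions $Z_0,Z_1,\dots$ on it, as follows.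
\begin{itemize}
\item \emph{Main component:} $\Lambda\times\mathbb R$ with the measure $Q\otimes p(x)\,dx$ and $Z_j=W+B_j$, where $W$ is the second coordinate.
\item \emph{Component $(m,n)$,} for each $m<n$ with $g=g_{m,n}\not\equiv0$: the set of all $(\eta,x)\in\{\pm1\}\times\mathbb R$, with the measure $g^-(x)\,dx$ on $\eta=+1$ and $g^+(x)\,dx$ on $\eta=-1$. With $b=b_{m,n}=\int x|g|\,dx/\|g\|_1$,
\[
Z_j=b\quad(0\le j<m),\qquad Z_j=x\quad(m\le j<n),\qquad Z_j=x+\eta\quad(j\ge n).
\]
\end{itemize}
Then $\tilde\mu$ has finite mass $\kappa=1+\sum_{m<n}\|g_{m,n}\|_1$, and $Z$ satisfies \eqref{eq:W} with $P=\tilde\mu/\kappa$.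
\end{lemma}

\begin{proof}
Component $(m,n)$ has mass $\|g_{m,n}\|_1$, which gives $\kappa$. On it $|Z_j|$ is $|b|$ or at most $|x|+1$, and $|b|\,\|g\|_1\le\int|x||g|\,dx$; hence the $Z_j$ are integrable, and sums over components may be taken term by term. Fix $0\le i<j$ and a bounded measurable $\varphi$. The contributions to $\int\varphi(Z_i)(Z_j-Z_{j-1})\,d\tilde\mu$ are as follows.

\emph{Main component.} By \eqref{eq:defect} it gives $\int\varphi\,v_{i,j}\,dx=\sum_{m=1}^i\int\varphi\,g_{m,j}\,dx$.

\emph{Components $(j,n)$, $n>j$.} These make their first move at time $j$. Since $i<j$, $Z_i=b$, and the contribution is $\varphi(b)\int(x-b)|g_{j,n}|\,dx=0$ by the choice of $b$.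

\emph{Components $(m,j)$ with $i<m<j$.} These make their second move at time $j$, and $Z_i=b$. The contribution is $\varphi(b)\bigl(\int g_{m,j}^-\,dx-\int g_{m,j}^+\,dx\bigr)=0$.

\emph{Components $(m,j)$ with $1\le m\le i$.} Again the move at time $j$ is $\eta$, but now $Z_i=x$. The contribution is $\int\varphi\,(g_{m,j}^--g_{m,j}^+)\,dx=-\int\varphi\,g_{m,j}\,dx$.

All other components stand still at time $j$. The sum of the contributions is $0$.
\end{proof}

The added population creates no new defect, so one round of compensation suffices. The lemma needs only $E_Q\xi_n=0$; the task is now to find a process $B$ with large oscillation for which $\sum\|g_{m,n}\|_1$ is small. Two estimates will be used: for real $u,v$,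
\begin{gather}
\int|p'(x-u)-p'(x-v)|\,dx\le c_p|u-v|,\label{eq:firstdiff}\\
\int|p(x+u)-2p(x)+p(x-u)|\,dx\le c_pu^2.\label{eq:seconddiff}
\end{gather}
The first follows by writing the difference as an integral of $p''$. The second follows from $p(x+u)-2p(x)+p(x-u)=\int_{-|u|}^{|u|}(|u|-|t|)\,p''(x+t)\,dt$, because $\int_{-|u|}^{|u|}(|u|-|t|)\,dt=u^2$.

\section{The tree block}\label{sec:tree}

We now nest the two moves of Section \ref{sec:two}. Fix an integer $K\ge1$, a number $A\ge1$ and a sign $\varepsilon=\pm1$, and put
\[
a=\frac{3\varepsilon A}{K}.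
\]
Let $\Lambda=\{1,2,3\}^K$ with the uniform probability $Q$. A \emph{node} is a word $s$ of length $h<K$ in the letters $1,2,3$; its cylinder $[s]\subset\Lambda$, the set of all $\lambda$ that begin with $s$, has mass $3^{-h}$. Each node has two \emph{moves}, random variables that vanish off $[s]$ and are given by
\[
\alpha_s=(a,0,-a),\qquad\beta_s=(-a,2a,-a)\qquad\text{on }([s1],[s2],[s3]).
\]
Define the ordered list $\mathrm{Prog}(s)$ recursively:
\[
\mathrm{Prog}(s)\;=\;\alpha_s,\ \mathrm{Prog}(s1),\ \mathrm{Prog}(s3),\ \beta_s,\ \mathrm{Prog}(s2),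
\]
where $\mathrm{Prog}$ of a word of length $K$ is empty. For $K=2$, for instance, $\mathrm{Prog}(\emptyset)$ is
\[
\alpha_\emptyset,\quad \alpha_1,\ \beta_1,\quad\alpha_3,\ \beta_3,\quad\beta_\emptyset,\quad\alpha_2,\ \beta_2 .
\]
Let $\xi_1,\dots,\xi_N$ be the moves in the order of $\mathrm{Prog}(\emptyset)$, and $B_0=0$, $B_i=\xi_1+\dots+\xi_i$. There are $(3^K-1)/2$ nodes, so $N=3^K-1$. The total displacement caused by the two moves of $s$ is as follows; the boxed entry is the one in force while the program of the corresponding child is running.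
\begin{equation}\label{eq:table}
\begin{array}{c|ccc}
 & \text{before }\alpha_s & \text{between }\alpha_s\text{ and }\beta_s & \text{after }\beta_s\\ \hline
{}[s1] & 0 & \boxed{a} & 0\\
{}[s2] & 0 & 0 & \boxed{2a}\\
{}[s3] & 0 & \boxed{-a} & -2a
\end{array}
\end{equation}

Two consequences of the recursion are used throughout. First, the moves of nodes with prefix $s$ are exactly those made during $\mathrm{Prog}(s)$, which is a block of consecutive times. Second, before $\mathrm{Prog}(s)$ starts, $B_i$ is constant on $[s]$: the earlier moves belong to nodes that are strict prefixes of $s$, whose moves are constant on $[s]$, or to nodes whose cylinders are disjoint from $[s]$, whose moves vanish there. Let $c_s$ be the value of $B$ on $[s]$ when $\mathrm{Prog}(s)$ starts.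

\begin{lemma}\label{lem:tree}
Let $g_{m,n}$, $1\le m<n\le N$, be the functions \eqref{eq:g} of the tree block.
\begin{enumerate}
\item[(a)] The $\xi_i$ have mean zero and are orthogonal, $\sum_iE_Q\xi_i^2=\frac83Ka^2=24A^2/K$, and $|B_i|\le6A$ for all $i$.
\item[(b)] With probability at least $1-14/K$, $\max_{1\le i\le N}\varepsilon B_i\ge A$.
\item[(c)] $\displaystyle\sum_{1\le m<n\le N}\|g_{m,n}\|_1\le\frac{60\,c_pA^3}{\sqrt K}$.
\end{enumerate}
\end{lemma}

\begin{proof}[Proof of (a) and (b)]
(a) The values give $E_Q\alpha_s=E_Q\beta_s=0$ and $E_Q\alpha_s\beta_s=3^{-h-1}(-a^2+0+a^2)=0$. Moves of nodes with disjoint cylinders have product $0$. If one node strictly extends the other, the move of the shorter is constant on the cylinder of the longer, where the longer node's move has mean zero. Next, $E_Q\alpha_s^2=\frac23a^23^{-h}$ and $E_Q\beta_s^2=2a^23^{-h}$, so each of the $K$ levels, with its $3^h$ nodes, contributes $\frac83a^2$. Finally, $B_i(\lambda)$ is a sum of $K$ displacements, one from each prefix of $\lambda$ of length $<K$, and by \eqref{eq:table} each is at most $2|a|$ in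 absolute value. So $|B_i|\le2|a|K=6A$.

(b) For $\lambda=(\lambda_1,\dots,\lambda_K)$ let $s=(\lambda_1,\dots,\lambda_{K-1})$, and stop the clock just after $\alpha_s$ if $\lambda_K\in\{1,3\}$, just after $\beta_s$ if $\lambda_K=2$. Consider the displacement of $\lambda$ caused by the node $(\lambda_1,\dots,\lambda_{h-1})$, $1\le h\le K$. If $h<K$, the last move made is one of $\mathrm{Prog}(\lambda_1\cdots\lambda_h)$, so the displacement is the boxed entry in \eqref{eq:table}; for $h=K$ it is the boxed entry by the choice of the stopping rule. Thus at the stopping time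
\[
\varepsilon B=\frac{3A}K\sum_{h=1}^K\zeta_h,\qquad \zeta_h=1,\,2,\,-1\ \text{ for }\lambda_h=1,\,2,\,3 .
\]
The $\zeta_h$ are independent with mean $\frac23$ and variance $2-\frac49=\frac{14}9$, so the right side has mean $2A$ and variance $14A^2/K$. By Chebyshev's inequality it is less than $A$ with probability at most $14/K$.
\end{proof}

\begin{proof}[Proof of (c)]
Before the computation, consider the orders of magnitude. The pairs $m<n$ that matter most are those in which the earlier move belongs to a node $s'$, of length $h'$ say, and the later move to a strict prefix of $s'$. Both moves have size of order $|a|$, and $\xi_m$ lives on a set of mass $3^{-h'}$, so a first-order estimate of $\|g_{m,n}\|_1$ is of order $a^23^{-h'}$. There are $3^{h'}h'$ pairs of such nodes for each $h'$, and summing over $h'<K$ gives $K^2a^2$, up to a constant. This is of order $A^2$ and does not tend to $0$ as $K\to\infty$. We therefore need one more small factor. It comes from the fact that $\xi_m$ has mean zero on $[s']$, where $B_{m-1}$ differs from a constant only by order $AK^{-1/2}$ in root mean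 square.

Let $m<n$, and let $\xi_n$ be a move of the node $s$ (length $h$) and $\xi_m$ a move of the node $s'$ (length $h'$).

\emph{Disjoint cylinders.} Here $B_m=B_{m-1}$ on $[s]$, where $\xi_n$ lives, so $g_{m,n}=0$.

\emph{$s'$ is a strict prefix of $s$.} The moves of $s'$ lie outside the time block of $\mathrm{Prog}(s)$, and $m<n$, so $m$ comes before this block. Hence $B_m$ and $B_{m-1}$ are constant on $[s]$, and $g_{m,n}=0$ because $E_Q\xi_n=0$.

\emph{$s'=s$.} Then $\xi_m=\alpha_s$, $\xi_n=\beta_s$, and on $[s]$ we have $B_{m-1}=c_s$, $B_m=c_s+\alpha_s$. As in Section \ref{sec:two},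
\[
g_{m,n}(x)=3^{-h-1}a\,\bigl[-p(x-c_s-a)+2p(x-c_s)-p(x-c_s+a)\bigr],
\]
and \eqref{eq:seconddiff} gives $\|g_{m,n}\|_1\le\frac13\,3^{-h}|a|^3c_p$.

\emph{$s'$ is a strict extension of $s$.} Since $\alpha_s$ is the first move of $\mathrm{Prog}(s)$ and $m<n$ is made during $\mathrm{Prog}(s)$, we have $\xi_n=\beta_s$. The move $\xi_m$ comes before $\beta_s$, so $s'$ has $s1$ or $s3$ as a prefix (possibly $s'=s1$ or $s'=s3$), and $\xi_n=-a$ on $[s']$. Off $[s']$ we have $B_m=B_{m-1}$. Hence $g_{m,n}(x)=-a\,E_Q[p(x-B_m)-p(x-B_{m-1})]$. Use Taylor's formula,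
\[
p(x-B_m)-p(x-B_{m-1})=-\xi_m\,p'(x-B_{m-1})+\xi_m^2\int_0^1(1-\theta)\,p''(x-B_{m-1}-\theta\xi_m)\,d\theta .
\]
Since $E_Q\xi_m=0$, after taking expectations $p'(x-B_{m-1})$ in the first term may be replaced by $p'(x-B_{m-1})-p'(x-c_{s'})$. With \eqref{eq:firstdiff} we obtain
\begin{equation}\label{eq:ext}
\|g_{m,n}\|_1\le|a|\,c_p\Bigl(E_Q\bigl[|\xi_m|\,|B_{m-1}-c_{s'}|\bigr]+\tfrac12E_Q\xi_m^2\Bigr).
\end{equation}

If $\xi_m=\alpha_{s'}$, then $B_{m-1}=c_{s'}$ on $[s']$, and the bound is $|a|c_p\cdot\frac13a^23^{-h'}$.

If $\xi_m=\beta_{s'}$, then on $[s']$ the difference $B_{m-1}-c_{s'}$ is the sum of the moves of $\mathrm{Prog}(s')$ made before $\beta_{s'}$. These are orthogonal and vanish off $[s']$. The level $l\ge h'$ has $3^{l-h'}$ nodes with prefix $s'$, whose moves have total energy $3^{l-h'}\cdot\frac83a^23^{-l}=\frac83a^23^{-h'}$. Hence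
\[
E_Q\bigl[1_{[s']}(B_{m-1}-c_{s'})^2\bigr]\le\tfrac83Ka^2\,3^{-h'}=\sigma^2\,3^{-h'},\qquad\sigma=\frac{\sqrt{24}\,A}{\sqrt K}.
\]
By Cauchy--Schwarz and $E_Q\beta_{s'}^2=2a^23^{-h'}$, the right side of \eqref{eq:ext} is at most $|a|\,c_p\,3^{-h'}\bigl(\sqrt2\,|a|\sigma+a^2\bigr)$.

\emph{Summation.} A node $s'$ of length $h'$ has $h'$ strict prefixes, and $\sum_{s'}3^{-h'}h'=\sum_{h'=0}^{K-1}h'\le K^2/2$. The case $s'=s$ contributes at most $\sum_s\frac13\,3^{-h}|a|^3c_p=\frac K3|a|^3c_p$. Altogether
\begin{align*}
\sum_{m<n}\|g_{m,n}\|_1
&\le c_p\Bigl[\frac{K^2}2\Bigl(\sqrt2\,a^2\sigma+\frac43|a|^3\Bigr)+\frac K3|a|^3\Bigr]\\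
&=c_pA^3\Bigl[\frac{18\sqrt3}{\sqrt K}+\frac{18}K+\frac9{K^2}\Bigr]\le\frac{60\,c_pA^3}{\sqrt K},
\end{align*}
since $18\sqrt3+18+9<60$.
\end{proof}

\section{Chaining blocks}\label{sec:copy}

We run infinitely many independent tree blocks one after the other, with alternating signs $\varepsilon$, and compensate the whole process at once. A block is omitted if the process has already moved away from $0$ by more than $1$; this keeps the process bounded when all $A_k=1$, and it localizes the functions $g_{m,n}$.

\begin{proposition}\label{prop:copy}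
Let $A_k=1$ for all $k$ (case I) or $A_k=k$ for all $k$ (case II). There are constants $C<\infty$, $q_0>0$ and $M_q<\infty$ $(2\le q<\infty)$ such that, for every sequence of integers $K_k\ge8\cdot16^k$, $k\ge1$, there are a probability space and a process $Z_0,Z_1,\dots$ on it that satisfies \eqref{eq:W} and has the following properties, where $T_0=0$ and $T_k=\sum_{i\le k}(3^{K_i}-1)$.
\begin{enumerate}
\item[(i)] In case I, $|Z_i|\le9$ for all $i$, and $\sum_{T_{k-1}<i\le T_k}E(Z_i-Z_{i-1})^2\le C/\sqrt{K_k}$ for all $k$.
\item[(ii)] In case II, $\sup_i\|Z_i\|_q\le M_q$ for $2\le q<\infty$, and $\sum_kE|Z_{T_k}-Z_{T_{k-1}}|\le C$.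
\item[(iii)] There is an event $D$ with $P(D)\ge q_0$ on which, for all but finitely many $k$,
\[
\max_{T_{k-1}<i\le T_k}(-1)^k(Z_i-Z_{T_{k-1}})\ge A_k .
\]
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Construction.} On a probability space $(\Lambda,Q)$ take independent tree blocks, the $k$-th with parameters $(K_k,A_k,\varepsilon=(-1)^k)$ and moves $\tilde\xi^{(k)}_1,\tilde\xi^{(k)}_2,\dots$. We say that an index $n$ is in block $k$ if $T_{k-1}<n\le T_k$. Put $S_0=0$ and, inductively,
\[
\xi_n=1_{\{|S_{k-1}|\le1\}}\,\tilde\xi^{(k)}_{n-T_{k-1}}\quad(T_{k-1}<n\le T_k),\qquad S_k=B_{T_k},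
\]
with $B_n=\xi_1+\dots+\xi_n$. Let $\mathcal G_k$ be the $\sigma$-field of the first $k$ blocks. Since $S_{k-1}$ is $\mathcal G_{k-1}$-measurable and the $k$-th block is independent of $\mathcal G_{k-1}$, Lemma \ref{lem:tree}(a) shows that the $\xi_n$ have mean zero and are orthogonal, and that block $k$ has energy $\sum_{T_{k-1}<n\le T_k}E_Q\xi_n^2\le24A_k^2/K_k$.

\emph{The functions $g_{m,n}$.} Let $n$ be in block $k$. If $m\le T_{k-1}$, then $v_{m,n}=E_Q\bigl[E_Q[\xi_n\mid\mathcal G_{k-1}]\,p(x-B_m)\bigr]=0$. Hence $g_{m,n}=0$ for $1\le m\le T_{k-1}$: different blocks need no compensation. If $T_{k-1}<m<n$, independence gives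
\[
g_{m,n}(x)=E_Q\bigl[1_{\{|S_{k-1}|\le1\}}\,\tilde g(x-S_{k-1})\bigr],
\]
where $\tilde g$ is the corresponding function of the $k$-th block alone. With Lemma \ref{lem:tree}(c),
\begin{equation}\label{eq:Gammak}
\Gamma_k:=\sum_{m<n,\ n\text{ in block }k}\|g_{m,n}\|_1\le\frac{60\,c_pA_k^3}{\sqrt{K_k}}\le60\,c_pk^34^{-k},
\end{equation}
because $A_k\le k$ and $\sqrt{K_k}\ge4^k$. Since $p$ is supported in $[-1,1]$ and $|B_i|\le1+6A_k$ during block $k$ on $\{|S_{k-1}|\le1\}$, these functions are supported in
\[
|x|\le R_k:=2+6A_k\le8A_k .
\]
So $\sum_{m<n}\int(1+|x|)|g_{m,n}|\,dx\le\sum_k(1+8k)\Gamma_k<\infty$, and Lemma \ref{lem:comp} applies. Let $Z$, $\tilde\mu$, $\kappa$, $P$ be as there. By \eqref{eq:Gammak}, $\kappa\le\kappa^*:=1+60c_p\sum_kk^34^{-k}$. Since $\kappa\ge1$, integrals of nonnegative functions with respect to $P$ are at most those with respect to $\tilde\mu$, and this is how they are estimated below. On component $(m,n)$ with $n$ in block $k$, both moves occur in block $k$, $|x|\le R_k$, and therefore also $|b|\le R_k$.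

(i) Let all $A_k=1$. While blocks are run, $|B_i|\le1+6=7$; once $|S_{k-1}|>1$, the value is frozen at $S_{k-1}$, which satisfies the same bound. So $|Z_i|\le8$ on the main component. On the other components $|x|,|b|\le8$, so $|Z_i|\le9$. The energy of $Z$ in block $k$ is at most
\[
\frac{24}{K_k}+\sum_{m<n,\ n\text{ in block }k}\int\bigl((x-b_{m,n})^2+1\bigr)|g_{m,n}|\,dx\le\frac{24}{K_k}+257\,\Gamma_k\le\frac{24+257\cdot60\,c_p}{\sqrt{K_k}} .
\]

(ii) Let $A_k=k$. For $i$ in block $k$ let $\Delta=B_i-S_{k-1}$. Then $|\Delta|\le6k$ and $E_Q\Delta^2\le24k^2/K_k$, so $E_Q|\Delta|^q\le(6k)^{q-2}\cdot24k^2/K_k\le(6k)^q/K_k$ for $q\ge2$. Since $B_i$ is the sum of $\Delta$ and the differences $S_l-S_{l-1}$, $l<k$, which are bounded in the same way, Minkowski's inequality gives for every $i$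
\[
\|B_i\|_{L^q(Q)}\le\sum_k6k\,K_k^{-1/q}\le\sum_k6k\,16^{-k/q}<\infty,
\]
and on the main component $\|W+B_i\|_q\le1+\|B_i\|_{L^q(Q)}$. The other components contribute to $\int|Z_i|^q\,d\tilde\mu$ at most
\[
\sum_k(1+R_k)^q\,\Gamma_k\le\sum_k(9k)^q\cdot60\,c_pk^34^{-k}<\infty .
\]
All bounds are independent of $(K_k)$, which gives $M_q$. Finally, between the times $T_{k-1}$ and $T_k$ the only net changes are $S_k-S_{k-1}$ on the main component and $x+\eta-b$ on the components $(m,n)$ with $n$ in block $k$. Hence
\[
E|Z_{T_k}-Z_{T_{k-1}}|\le\frac{\sqrt{24}\,k}{\sqrt{K_k}}+(2R_k+1)\Gamma_k\le\sqrt{24}\,k\,4^{-k}+17k\cdot60\,c_pk^34^{-k},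
\]
which is summable. For $C$ we take the larger of the constants found in (i) and here.

(iii) By the above, $(S_k)$ is an $L^2$-martingale for $(\mathcal G_k)$. Doob's inequality and $\sum_kk^2z^k=z(1+z)/(1-z)^3$ with $z=\frac1{16}$ give
\[
Q\bigl(\sup_k|S_k|>1\bigr)\le\sum_k\frac{24A_k^2}{K_k}\le3\sum_kk^216^{-k}=3\cdot\frac{272}{3375}<\frac14 .
\]
By Lemma \ref{lem:tree}(b), $\sum_k14/K_k<\infty$ and the Borel--Cantelli lemma, $Q$-almost surely the $k$-th tree block, if run, reaches a displacement of at least $A_k$ in the direction $(-1)^k$ for all large $k$. On $\{\sup_k|S_k|\le1\}$ every block is run. Let $D$ be the set of points of the main component at which both hold. There $Z_i-Z_{T_{k-1}}=B_i-S_{k-1}$, so $D$ has the required property, and $P(D)\ge\frac34/\kappa^*=:q_0$.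
\end{proof}

\section{Independent copies and the proof of the theorems}\label{sec:end}

One process from Proposition \ref{prop:copy} is not enough: on the added components every path moves at most twice, so there it converges. Since $q_0$ does not depend on $(K_k)$, we can superpose infinitely many independent copies and let them take turns. While one copy moves, all others stand still, so its oscillation is visible in the sum.

\emph{The superposition.} Let $j(1),j(2),\dots$ be the sequence $1;1,2;1,2,3;\dots$, in which every $j\in\mathbb N$ occurs infinitely often. Choose integers $K_1<K_2<\cdots$ with $K_r\ge8\cdot16^r$. For Theorem \ref{thm:bounded} require also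
\begin{equation}\label{eq:wK}
w(3^{K_r+1})\le2^{-r}\sqrt{K_r}\qquad(r\ge1).
\end{equation}
This is possible because $\log3^{K+1}=(K+1)\log3$ and $w(n)=o(\sqrt{\log n})$, so that $w(3^{K+1})/\sqrt K\to0$ as $K\to\infty$. For each $j$ let $r_1<r_2<\cdots$ be the indices $r$ with $j(r)=j$, and let $Z^{(j)}$ be the process of Proposition \ref{prop:copy} whose $i$-th block uses $K_{r_i}$. This is admissible, as $r_i\ge i$. Use case I for Theorem \ref{thm:bounded} and case II for Theorem \ref{thm:osc}, and take the $Z^{(j)}$ independent, on a product space.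

Time runs in \emph{stages}. In stage $r$ only the copy $j(r)$ moves, and it performs its next block, which has $3^{K_r}-1$ steps. Let $\tau_j(t)$ be the number of steps that copy $j$ has made by the global time $t\ge0$, and put
\[
U_t=\sum_{j\ge1}2^{-j}Z^{(j)}_{\tau_j(t)},\qquad Y_{t+1}=U_t-EU_0\qquad(t\ge0).
\]
By Proposition \ref{prop:copy}(i) or (ii), the series converges absolutely almost surely and in $L^2$.

\emph{Weak martingale property.} The variable $X_1=Y_1$ is centered. Let $0\le s<t$, and let $j$ be the copy that moves at time $t$. Then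
\[
X_{t+1}=U_t-U_{t-1}=2^{-j}\bigl(Z^{(j)}_\tau-Z^{(j)}_{\tau-1}\bigr),\qquad\tau=\tau_j(t)>\tau_j(s).
\]
Let $\Phi$ be bounded and measurable, and fix the other copies. Then $\Phi(Y_{s+1})$ is a bounded measurable function of $Z^{(j)}_{\tau_j(s)}$, so by \eqref{eq:W} the integral of $\Phi(Y_{s+1})X_{t+1}$ over the $j$-th copy is $0$. By Fubini's theorem, $\int\Phi(Y_{s+1})X_{t+1}\,dP=0$. With $\Phi=1$ we see that all $X_n$ are centered. So $Y$ is a weak martingale.

\emph{Covering by good events.} Let $D_j$ be the event of Proposition \ref{prop:copy}(iii) for the copy $j$. The $D_j$ are independent and $P(D_j)\ge q_0$ for every $j$, so almost every $\omega$ lies in some $D_j$.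

\begin{proof}[Proof of Theorem \ref{thm:bounded}]
In case I, $|U_t|\le\sum_j2^{-j}\cdot9=9$, so $|Y_n|\le18$. Let $\omega\in D_j$. In all but finitely many of the stages of copy $j$, the value of $Y(\omega)$ at some time of the stage differs by at least $2^{-j}$ from its value at the beginning of the stage, because the other copies are constant during the stage. There are infinitely many such stages, so $(Y_n(\omega))$ is not a Cauchy sequence. Hence $Y$ diverges almost everywhere.

The indices $n$ of the increments $X_n$ made in stage $r$ satisfy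
\[
n\le1+\sum_{i\le r}(3^{K_i}-1)\le\sum_{i\le r}3^{K_i}\le3^{K_r+1},
\]
the last step because the $K_i$ are distinct positive integers not exceeding $K_r$. In stage $r$ the increments are those of $2^{-j(r)}Z^{(j(r))}$ in a block with parameter $K_r$. Since $w$ is nondecreasing, Proposition \ref{prop:copy}(i) and \eqref{eq:wK} give
\[
\sum_{n\ge2}w(n)\,EX_n^2\le\sum_rw(3^{K_r+1})\,\frac C{\sqrt{K_r}}\le C\sum_r2^{-r}<\infty .
\]
The term with $n=1$ is finite.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:osc}]
In case II, $\|U_t\|_q\le\sum_j2^{-j}M_q=M_q$ for $q\ge2$. So $Y$ is bounded in $L^q$ for every $q<\infty$, the exponents $q<2$ being covered by $q=2$. Let $V_0=Y_1$, and let $V_r$ be the value of $Y$ at the end of stage $r$. Grouping the stages by copies and using Proposition \ref{prop:copy}(ii),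
\[
\sum_rE|V_r-V_{r-1}|\le\sum_j2^{-j}C<\infty ,
\]
so $(V_r)$ is almost surely bounded. Let $\omega$ be a point at which $(V_r)$ is bounded and that lies in some $D_j$; almost every $\omega$ is of this kind. For all large $i$, during the $i$-th stage of copy $j$ the inequality $(-1)^i(Y-V)\ge2^{-j}i$ holds at some time, where $V$ is the value of $Y$ at the beginning of that stage. These values $V$ are among the $V_r$ and stay bounded. Letting $i\to\infty$ through even and through odd integers, we get $\limsup_nY_n=+\infty$ and $\liminf_nY_n=-\infty$.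
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{A class of orthogonal series related to martingales},
\url{https://projecteuclid.org/journalArticle/Download?urlId=10.1214%2Faoms%2F1177696812},
doi:10.1214/aoms/1177696812.
\end{thebibliography}

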